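\title{The closure of $H^\infty(S)+(\mathrm{VMO}\cap L^\infty)$ on the sphere is not an algebra}

\begin{abstract}
Let $S$ be the unit sphere in $\mathbf C^n$, $n\ge2$. We show that the uniform closure of $H^\infty(S)+(\mathrm{VMO}\cap L^\infty)$ is not closed under multiplication. The counterexample is a product $gh$, where $g(z)=\gamma(\sqrt{1-|z_n|^2})$ for a slowly varying function $\gamma$ and $h\in H^\infty(S)$ depends only on $z_n$. For real $\gamma$ the supremum of the distances from $gh$ to the closure, over $\|h\|_\infty\le1$, equals half the oscillation of $\gamma$ at $0$, and for every slow $\gamma$ all products $gh$ lie in the closure only when $g$ is continuous. The proof averages over the slices on which $z_n$ is constant and then tests against measures on the disc, built from a random walk, that annihilate holomorphic functions and almost annihilate the averages of VMO functions.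
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $n\ge2$, let $S=\{z\in\mathbf C^n:|z|=1\}$, and let $\sigma$ be the positive regular Borel measure on $S$ that is invariant under the orthogonal group $O(2n)$ and has $\sigma(S)=1$. Write $\langle w,\zeta\rangle=\sum_jw_j\bar\zeta_j$. The Hardy space $H^2(S)$ is the closed subspace of $L^2(\sigma)$ onto which the Cauchy projection
\[
(PF)(w)=\int_S\frac{F(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1,
\]
is the orthogonal projection, and $H^\infty(S)=H^2(S)\cap L^\infty(\sigma)$ is the algebra of boundary values of bounded holomorphic functions on the unit ball.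

The singularity of the Cauchy kernel is governed by $|1-\langle w,\zeta\rangle|$, and oscillation is measured on the balls that this quantity defines:
\[
B(\zeta,r)=\{z\in S:|1-\langle z,\zeta\rangle|^{1/2}<r\},\qquad \zeta\in S,\ r>0 .
\]
For $v\in L^1(\sigma)$ and $\sigma(Q)>0$ put
\[
v_Q=\frac1{\sigma(Q)}\int_Qv\,d\sigma,\qquad \operatorname{MO}(v,Q)=\frac1{\sigma(Q)}\int_Q|v-v_Q|\,d\sigma .
\]
A function $v\in L^1(\sigma)$ has \emph{vanishing mean oscillation}, $v\in\mathrm{VMO}$, if
\[
\lim_{\delta\downarrow0}\ \sup_{\zeta\in S,\ 0<r\le\delta}\operatorname{MO}(v,B(\zeta,r))=0 .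
\]
Let $\mathcal E$ be the $\|\cdot\|_\infty$-closure of $H^\infty(S)+(\mathrm{VMO}\cap L^\infty)$. We answer the following question from \cite{hankel}.

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal E$ an algebra, that is, closed under pointwise multiplication?}
\medskip

Both summands are algebras. For the second, use that for every constant $c$
\begin{equation}\label{eq:const}
\operatorname{MO}(v,Q)\le\frac2{\sigma(Q)}\int_Q|v-c|\,d\sigma
\end{equation}
(because $|v_Q-c|$ is at most the mean of $|v-c|$), take $c=u_Qv_Q$, and note that $|uv-u_Qv_Q|\le\|u\|_\infty|v-v_Q|+\|v\|_\infty|u-u_Q|$. Since multiplication is continuous in $L^\infty$, the space $\mathcal E$ is an algebra exactly when it contains all mixed products $gh$ with $g\in\mathrm{VMO}\cap L^\infty$ and $h\in H^\infty(S)$. For continuous $g$ the mixed products cause no trouble: Lemma~\ref{lem:cont} below shows that $gh$ lies in the closure of $H^\infty(S)+C(S)$, so that this smaller closure is an algebra. A VMO function is,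 on average, almost constant on every small ball, as a continuous function is, and one would guess that the answer is again yes.

The guess overlooks that a function can be almost constant at each small scale and still drift, without a limit, from scale to scale. Write $z=(z',z_n)\in\mathbf C^{n-1}\times\mathbf C$ and let $\Gamma=\{z\in S:z'=0\}$, a circle and hence a $\sigma$-null set. Our functions drift as $z$ approaches $\Gamma$.

\begin{definition}\label{def:slow}
A function $\gamma:(0,1]\to\mathbf C$ is \emph{slow} if it is bounded and continuous and, for each $\kappa>1$,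
\[
\sup\{|\gamma(t)-\gamma(t')|:\ \kappa^{-1}t\le t'\le\kappa t,\ t'\le1\}\to0\qquad(t\to0).
\]
We let $K_\gamma$ be the compact set of limit values of $\gamma(t)$ as $t\to0$, and we put $g_\gamma(z)=\gamma(|z'|)=\gamma(\sqrt{1-|z_n|^2})$ for $z\in S\setminus\Gamma$.
\end{definition}

The lower bounds below use only the balls centered on $\Gamma$, so we state them for a larger space as well. Let $W\supset\mathrm{VMO}\cap L^\infty$ be the linear space of $v\in L^\infty(\sigma)$ with $\lim_{r\to0}\sup_{\zeta\in\Gamma}\operatorname{MO}(v,B(\zeta,r))=0$, and let $\mathcal E_W\supset\mathcal E$ be the $\|\cdot\|_\infty$-closure of $H^\infty(S)+W$. Distances are taken in $L^\infty(\sigma)$.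

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\gamma$ be slow. Then $g=g_\gamma\in\mathrm{VMO}\cap L^\infty$, and the following hold.
\begin{enumerate}
\item[(a)] If $p,q\in K_\gamma$ and $0<s\le\frac12$, there is $h\in H^\infty(S)$, depending only on $z_n$, with $\|h\|_\infty\le(1-\pi s/2)^{-1}$ and
\[
\operatorname{dist}(gh,\mathcal E)\ \ge\ \operatorname{dist}(gh,\mathcal E_W)\ \ge\ \frac{|p-q|}{2\,(2^{1+s}-1)} .
\]
\item[(b)] With $\operatorname{rad}K_\gamma$ the radius of the smallest closed disc containing $K_\gamma$,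
\[
\tfrac12\operatorname{diam}K_\gamma\ \le\ \sup_{h\in H^\infty(S),\ \|h\|_\infty\le1}\operatorname{dist}(gh,\mathcal E)\ \le\ \operatorname{rad}K_\gamma .
\]
If $\gamma$ is real, both inequalities are equalities, with common value $\frac12(\limsup_{t\to0}\gamma-\liminf_{t\to0}\gamma)$. The same holds with $\mathcal E_W$ in place of $\mathcal E$.
\item[(c)] $g\,H^\infty(S)\subset\mathcal E$ if and only if $\lim_{t\to0}\gamma(t)$ exists, that is, if and only if $g$ is a.e.\ equal to a continuous function on $S$.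
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For every $n\ge2$ the space $\mathcal E$ is not an algebra. For $\gamma(t)=\cos(\log(1+\log(1/t)))$, the real function $g_\gamma\in\mathrm{VMO}\cap L^\infty$ depends only on $|z_n|$, there is $h\in H^\infty(S)$ depending only on $z_n$ with $\operatorname{dist}(g_\gamma h,\mathcal E)>0$, and $\sup_{\|h\|_\infty\le1}\operatorname{dist}(g_\gamma h,\mathcal E)=1$.
\end{corollary}

\begin{proof}
With $u=\log(1/t)\ge0$ we have $|d\gamma/du|\le1/(1+u)$. If $t'/t\in[\kappa^{-1},\kappa]$ and $u>\log\kappa$, then $|\gamma(t)-\gamma(t')|\le\log\kappa/(1+u-\log\kappa)$, so $\gamma$ is slow. Since $\log(1+u)$ increases continuously to $\infty$, $K_\gamma=[-1,1]$. Part (a) with $p=-1$, $q=1$ gives $h$ with $g_\gamma h\notin\mathcal E$, although $g_\gamma,h\in\mathcal E$; part (b) gives the value $1$.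
\end{proof}

The value $1$ is the largest possible, since $0\in\mathcal E$ and $\|g_\gamma h\|_\infty\le1$.

Throughout, $\mathbf D$ is the unit disc, $m$ is area measure on $\mathbf D$, and $C_n$, $C_s$ are constants that depend only on the subscript and may change from line to line.

\section{The mechanism in the disc}\label{sec:idea}

Suppose $gh$ is within $\varepsilon$ of $h_1+v$, with $h_1\in H^\infty(S)$, $v\in W$ and $h(z)=f(z_n)$. Averaging over the slices $\{z_n=\lambda\}$ and smoothing (Proposition~\ref{prop:reduce}) turns this into a statement on $\mathbf D$. The product $gh$ becomes, near the boundary, $Gf$ with the radial function $G(\lambda)=\gamma(\sqrt{1-|\lambda|^2})$. The function $h_1$ becomes some $Y\in H^\infty(\mathbf D)$. The function $v$ becomes a bounded continuous function $V$ with the following property.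

\begin{definition}\label{def:flat}
A bounded continuous function $V$ on $\mathbf D$ is \emph{flat} if, for each $M>0$,
\[
\sup\{|V(\lambda)-V(\lambda')|:\ |\lambda|=|\lambda'|=1-\epsilon,\ |\lambda-\lambda'|\le M\epsilon\}\to0\qquad(\epsilon\to0).
\]
\end{definition}

To prove that $Gf$ is far from every $Y+V$ we need a measure that annihilates $Y$, almost annihilates $V$, and does not annihilate $Gf$. Each class is blind to one kind of move. For $|\lambda|<\rho<1$, harmonic measure of the disc $\{|\mu|<\rho\}$ at $\lambda$ is the probability measure on the circle $|\mu|=\rho$ given by the Poisson kernel,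
\begin{equation}\label{eq:poisson}
d\omega^\rho_\lambda(\mu)=\frac{\rho^2-|\lambda|^2}{|\mu-\lambda|^2}\,\frac{d\theta}{2\pi},\qquad \mu=\rho e^{i\theta},
\end{equation}
and $\int Y\,d\omega^\rho_\lambda=Y(\lambda)$ for $Y$ holomorphic on $\mathbf D$. So a \emph{harmonic move}, from $\lambda$ to a random point with law $\omega^\rho_\lambda$, does not change $Y$ in the mean. A \emph{jump} along a circle, of length comparable to the distance from the boundary, hardly changes $V$. We alternate the two and add up the increments over the harmonic moves only.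

\begin{example}\label{ex:hand}
Let $k\ge1$ be an integer, $0<\delta<1$, $r=1-\delta/k$ and $r<\rho<1$. Start at $Z_0=0$. Make a harmonic move to $Z_1^-$, which is uniformly distributed on $|\lambda|=r$. Jump to $Z_1=r\xi$, where $\xi$ is a $k$-th root of unity nearest to $Z_1^-/r$; the jump has length at most $\pi/k=(\pi/\delta)(1-r)$. Make a second harmonic move from $Z_1$ to $Z_2^-$ on $|\lambda|=\rho$. With $\mathbf E$ denoting expectation, put
\[
\Lambda(u)=\mathbf E[u(Z_1^-)-u(Z_0)]+\mathbf E[u(Z_2^-)-u(Z_1)],\qquad|\Lambda(u)|\le4\sup|u| .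
\]
For holomorphic $Y$ both terms vanish. For flat $V$, regroup:
\[
\Lambda(V)=\mathbf EV(Z_2^-)-V(0)+\mathbf E[V(Z_1^-)-V(Z_1)],
\]
and the last term is small when $k$ is large. Now take $f(\lambda)=1-2\lambda^k$ and a radial $G$ with $G(0)=p$, $G(r)=q$, $G(\rho)=p$. Since $G$ is constant on each circle and $f$ is holomorphic,
\[
\Lambda(Gf)=(q-p)f(0)+(p-q)\,\mathbf Ef(Z_1)=(q-p)+(p-q)(1-2r^k)=2(q-p)r^k,
\]
and $r^k\ge1-\delta$. The mean of $f$ is $1$ before the jump and $1-2r^k\approx-1$ after it. This switch of sign makes the two increments $q-p$ and $p-q$ of $G$ add up, whereas for $f=1$ they cancel. If $|Gf-Y-V|\le\varepsilon$, we obtain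
\[
4\varepsilon\ \ge\ 2|q-p|(1-\delta)-2\sup|V|-\bigl|\mathbf E[V(Z_1^-)-V(Z_1)]\bigr| .
\]
\end{example}

The end term $2\sup|V|$ is not under our control, and no argument with this $f$ can remove it: for a polynomial $f$ the product $g\,f(z_n)$ lies in the algebra $\mathrm{VMO}\cap L^\infty$. But with $N$ harmonic moves the gain should be about $N|q-p|$ and the total mass is $2N$, while the end term stays the same, and this suggests the bound $\varepsilon\ge|q-p|/2$ up to small losses. One function $f$ must then switch sign at infinitely many scales $1/k_1\gg1/k_2\gg\cdots$, and two difficulties appear.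

First, $f$ should be close to $\pm1$, alternately in $l$, at points where $\lambda^{k_j}\approx1$ for $j\le l$ and $\lambda^{k_j}\approx0$ for $j>l$. The natural candidate $1-2\lambda^{k_1}+2\lambda^{k_2}-\cdots$ does this but is unbounded, since its coefficients are not square summable. Section~\ref{sec:f} builds a bounded substitute. Second, a jump to a $k_l$-th root of unity makes $\lambda^{k_l}\approx1$, but the walk must also keep $\lambda^{k_j}\approx1$ for all earlier $j$, and harmonic measure has heavy tails. Section~\ref{sec:walk} controls this by a moment of order $s<1$.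

\section{Slices, volumes and mean oscillation on the sphere}\label{sec:sphere}

\subsection*{Boundary values}
For a function $F$ on the ball and $0<\rho<1$ let $F_\rho(z)=F(\rho z)$, $z\in S$. We use two standard facts. If $F\in L^2(\sigma)$, then $PF$ is holomorphic in the ball and $(PF)_\rho$ converges in $L^2(\sigma)$, as $\rho\to1$, to the orthogonal projection of $F$ onto $H^2(S)$, again written $PF$; in particular $h\in H^2(S)$ has the holomorphic extension $Ph$, again written $h$, and $h_\rho\to h$ in $L^2(\sigma)$. Further, if $h$ is bounded and holomorphic in the ball, then $h_\rho$ converges in $L^2(\sigma)$ to an element of $H^\infty(S)$. If $f\in H^\infty(\mathbf D)$, then $f(\rho z_n)\to f(z_n)$ off $\Gamma$, so $z\mapsto f(z_n)$ belongs to $H^\infty(S)$ and has norm at most $\sup|f|$.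

\subsection*{Slices}
Let $d\nu=\frac{n-1}\pi(1-|\lambda|^2)^{n-2}\,dm$, a probability measure on $\mathbf D$, and let $\sigma_{n-1}$ be the normalized invariant measure on the unit sphere $S'$ of $\mathbf C^{n-1}$. For $F\in L^1(\sigma)$ put
\[
(AF)(\lambda)=\int_{S'}F\bigl(\sqrt{1-|\lambda|^2}\,\eta,\lambda\bigr)\,d\sigma_{n-1}(\eta).
\]
Then
\begin{equation}\label{eq:slice}
\int_SF\,d\sigma=\int_{\mathbf D}AF\,d\nu .
\end{equation}
Indeed, with $z'=t\eta$ and $t=|z'|$, Lebesgue measure on $\mathbf C^n$ is $c\,t^{2n-3}\,dt\,dm(z_n)\,d\sigma_{n-1}(\eta)$. In the half space $\{(t,z_n):t>0\}\subset\mathbf R^3$ use polar coordinates $(t,z_n)=\rho(\sqrt{1-|\lambda|^2},\lambda)$, in which $dt\,dm(z_n)=\rho^2\,d\rho\,(1-|\lambda|^2)^{-1/2}\,dm(\lambda)$. Lebesgue measure becomes $c\,\rho^{2n-1}\,d\rho\,(1-|\lambda|^2)^{n-2}\,dm(\lambda)\,d\sigma_{n-1}(\eta)$ with $z=\rho(\sqrt{1-|\lambda|^2}\,\eta,\lambda)$. Comparison with polar coordinates in $\mathbf C^n$ gives \eqref{eq:slice} up to a constant factor,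 and $F=1$ fixes the constant.

Since $|AF|\le A|F|$, the map $A$ is a contraction $L^1(\sigma)\to L^1(\nu)$ and $L^\infty(\sigma)\to L^\infty(\nu)$. Also $A(u(z_n)F)=u\,AF$ for bounded Borel $u$ on $\mathbf D$. For an arc $I$ of length $|I|$ and $0\le a<b\le1$, formula \eqref{eq:slice} in polar coordinates gives
\begin{equation}\label{eq:box}
\sigma\{z:\arg z_n\in I,\ a\le|z'|<b\}=\frac{n-1}\pi\,|I|\int_{a^2\le1-\varrho^2<b^2}(1-\varrho^2)^{n-2}\varrho\,d\varrho=\frac{|I|}{2\pi}\bigl(b^{2n-2}-a^{2n-2}\bigr).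
\end{equation}

\subsection*{Volumes}
By unitary invariance $\sigma(B(\zeta,r))$ does not depend on $\zeta$. For $\zeta=(0,\xi)\in\Gamma$ the ball is a union of slices, $B(\zeta,r)=\{z\in S:|\xi-z_n|<r^2\}$, and $1-|z_n|^2\le2r^2$ on it. For $r\le1$ and $\xi=1$, the disc with center $1-r^2/2$ and radius $r^2/4$ lies in $\{\lambda\in\mathbf D:|1-\lambda|<r^2\}$, and $1-|\lambda|^2\ge r^2/4$ on it. Hence \eqref{eq:slice} gives
\begin{equation}\label{eq:vol}
(n-1)4^{-n}r^{2n}\ \le\ \sigma(B(\zeta,r))\ \le\ (n-1)2^{n-2}r^{2n},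
\end{equation}
the upper bound for all $r>0$ and the lower bound for $r\le1$. Finally, for $z,\zeta\in S$,
\begin{equation}\label{eq:euclid}
|z-\zeta|^2=2(1-\operatorname{Re}\langle z,\zeta\rangle)\le2|1-\langle z,\zeta\rangle| ,
\end{equation}
so $|z-\zeta|<\sqrt2\,r$ on $B(\zeta,r)$. By \eqref{eq:const} and uniform continuity, $C(S)\subset\mathrm{VMO}\cap L^\infty$.

\begin{lemma}\label{lem:vmo}
If $\gamma$ is slow, then $g_\gamma\in\mathrm{VMO}\cap L^\infty$.
\end{lemma}

\begin{proof}
Let $g=g_\gamma$, $B=B(\zeta,r)$ and $\varepsilon>0$. By \eqref{eq:euclid}, $\bigl||z'|-|\zeta'|\bigr|<\sqrt2\,r$ on $B$. A ball far from $\Gamma$, relative to its radius, sees only one scale of $|z'|$; a ball near $\Gamma$ sees all small scales, but those much smaller than $r$ occupy little volume.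

\emph{Case $|\zeta'|\ge4r$.} Then $\frac12|\zeta'|\le|z'|\le\frac32|\zeta'|$ on $B$. Choose $t_0$ with $|\gamma(t)-\gamma(t')|<\varepsilon$ whenever $t\le t_0$, $t'\in[t/2,2t]$ and $t'\le1$. If $|\zeta'|\le t_0$, then $|g-\gamma(|\zeta'|)|<\varepsilon$ on $B$. If $|\zeta'|>t_0$, then $|z'|$ and $|\zeta'|$ lie in $[t_0/2,1]$ and differ by less than $\sqrt2\,r$, so uniform continuity of $\gamma$ on $[t_0/2,1]$ gives the same bound for $r\le r(\varepsilon)$. By \eqref{eq:const}, $\operatorname{MO}(g,B)\le2\varepsilon$.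

\emph{Case $|\zeta'|<4r$.} Then $|z'|<6r$ on $B$, so $|\langle z',\zeta'\rangle|\le24r^2$ and $|1-z_n\bar\zeta_n|<25r^2$. Assume $50r^2<1$. Write $z_n\bar\zeta_n=\varrho e^{i\theta}$ with $|\theta|\le\pi$. The real part exceeds $\frac12$, so $\varrho>\frac12$ and $|\theta|<\pi/2$; the imaginary part has modulus less than $25r^2$, so $|\sin\theta|<50r^2$ and $|\theta|\le\frac\pi2|\sin\theta|<25\pi r^2$. Thus $\arg z_n$ stays in an arc of length $50\pi r^2$, and for $0<b<1$ formulas \eqref{eq:box} and \eqref{eq:vol} give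
\[
\sigma(B\cap\{|z'|<br\})\le25\,b^{2n-2}r^{2n}\le C_nb^{2n-2}\sigma(B).
\]
By \eqref{eq:const} with $c=\gamma(r)$,
\[
\operatorname{MO}(g,B)\le2\sup\{|\gamma(t)-\gamma(r)|:\ br\le t\le6r\}+C_n\|\gamma\|_\infty b^{2n-2}.
\]
Since $n\ge2$, we can fix $b$ so that the second term is less than $\varepsilon$; then slowness makes the first term less than $\varepsilon$ for small $r$. All bounds are uniform in $\zeta$.
\end{proof}

\begin{remark}\label{rem:slow}
Slowness cannot be dropped. Let $\gamma(t)=\cos\log(1/t)$ and $r=e^{-2\pi j}$, $j\ge1$, so that $\gamma(r\tau)=\cos\log(1/\tau)$. For $0<a<b\le\frac12$ the set $\{|\arg z_n|<r^2/2,\ ar\le|z'|<br\}$ lies in $B=B((0,1),r)$, because $|1-z_n|\le|z'|^2+|\arg z_n|<r^2$ there, and by \eqref{eq:box} and \eqref{eq:vol} it fills a proportion of $B$ that is bounded below independently of $j$. Fix one interval $[a,b]$ on which $\cos\log(1/\tau)\ge\frac12$ and one on which it is at most $-\frac12$. On one of the two sets $|g_\gamma-(g_\gamma)_B|\ge\frac12$,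 so $\operatorname{MO}(g_\gamma,B)$ does not tend to $0$.
\end{remark}

The next lemma is the positive result for continuous factors. It is needed only for the upper bound in (b) and for (c). Its proof uses a pointwise modulus of continuity to make the Cauchy kernel integrable.

\begin{lemma}\label{lem:cont}
If $\psi\in C(S)$ and $h\in H^\infty(S)$, then $\psi h$ lies in the closure of $H^\infty(S)+C(S)$, which is contained in $\mathcal E$.
\end{lemma}

\begin{proof}
Polynomials in $z$ and $\bar z$ are dense in $C(S)$, so we may assume that $\psi$ is Lipschitz; by \eqref{eq:euclid}, $|\psi(z)-\psi(\zeta)|\le M|1-\langle z,\zeta\rangle|^{1/2}$ for some $M$. For $z\in S$ and $\rho<1$, since $Ph=h$ in the ball,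
\[
P(\psi h)(\rho z)-\psi(z)h(\rho z)=J_\rho(z):=\int_S\frac{(\psi(\zeta)-\psi(z))\,h(\zeta)}{(1-\rho\langle z,\zeta\rangle)^n}\,d\sigma(\zeta).
\]
For $|a|\le1$ we have $|1-a|\le|1-\rho a|+(1-\rho)\le2|1-\rho a|$. So the integrand is at most $2^nM\|h\|_\infty|1-\langle z,\zeta\rangle|^{1/2-n}$, for all $z$ and $\rho$. By \eqref{eq:vol}, summing over the shells $2^{-j-1}\tau\le|1-\langle z,\zeta\rangle|<2^{-j}\tau$,
\[
\int_{|1-\langle z,\zeta\rangle|<\tau}|1-\langle z,\zeta\rangle|^{1/2-n}\,d\sigma(\zeta)\le C_n\sum_{j\ge0}(2^{-j-1}\tau)^{1/2-n}(2^{-j}\tau)^n\le C_n\tau^{1/2}.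
\]
On $\{|1-\langle z,\zeta\rangle|\ge\tau\}$ the kernel $(1-\rho\langle z,\zeta\rangle)^{-n}$ converges uniformly in $(z,\zeta)$ as $\rho\to1$. Hence $\limsup_{\rho,\rho'\to1}\|J_\rho-J_{\rho'}\|_\infty\le C\tau^{1/2}$ for every $\tau>0$, and the continuous functions $J_\rho$ converge uniformly to some $J\in C(S)$. Taking $L^2$ limits gives $P(\psi h)=\psi h+J$ a.e. Thus $P(\psi h)\in H^2(S)\cap L^\infty=H^\infty(S)$ and $\psi h=P(\psi h)-J\in H^\infty(S)+C(S)$.
\end{proof}

\section{Passing from the sphere to the disc}\label{sec:reduce}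

The slice average $Av$ is defined only almost everywhere, and the hypothesis $v\in W$ controls only its means, while the test measures of Section~\ref{sec:idea} live on circles and points. So we average once more, over a disc around $\lambda$ whose size is comparable to $1-|\lambda|$, in a way that fixes holomorphic functions. Let $\varphi_\lambda(\mu)=\frac{\lambda-\mu}{1-\bar\lambda\mu}$, an involutive automorphism of $\mathbf D$, which satisfies
\begin{equation}\label{eq:mobius}
1-|\varphi_\lambda(\mu)|^2=\frac{(1-|\lambda|^2)(1-|\mu|^2)}{|1-\bar\lambda\mu|^2}=|\varphi_\lambda'(\mu)|\,(1-|\mu|^2).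
\end{equation}
Put $\Delta(\lambda)=\{\mu:|\varphi_\lambda(\mu)|<\frac12\}$ and, for $u\in L^\infty(\mathbf D)$,
\[
(Tu)(\lambda)=\frac4\pi\int_{|w|<1/2}u(\varphi_\lambda(w))\,dm(w)=\frac4\pi\int_{\Delta(\lambda)}u\,|\varphi_\lambda'|^2\,dm .
\]
For $\mu\in\Delta(\lambda)$,
\begin{equation}\label{eq:delta}
\tfrac13(1-|\lambda|^2)\le1-|\mu|^2\le3(1-|\lambda|^2),\qquad|\mu-\lambda|<2(1-|\lambda|).
\end{equation}
For the first pair, write $\mu=\varphi_\lambda(w)$ with $|w|<\frac12$ and apply \eqref{eq:mobius}: the ratio $(1-|\mu|^2)/(1-|\lambda|^2)=(1-|w|^2)/|1-\bar\lambda w|^2$ lies between $\frac{1-|w|}{1+|w|}\ge\frac13$ and $\frac{1+|w|}{1-|w|}\le3$. For the last, $|\mu-\lambda|<\frac12|1-\bar\lambda\mu|\le\frac12(1-|\lambda|^2+|\lambda-\mu|)$, so $|\mu-\lambda|<1-|\lambda|^2$.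

\begin{proposition}\label{prop:reduce}
For $F\in L^\infty(\sigma)$ let $\widetilde F=TAF$. The map $F\mapsto\widetilde F$ is linear, and:
\begin{enumerate}
\item[(1)] $\widetilde F$ is continuous and $|\widetilde F|\le\|F\|_\infty$ everywhere on $\mathbf D$;
\item[(2)] if $h\in H^\infty(S)$, then $\widetilde h=h(0,\cdot)\in H^\infty(\mathbf D)$;
\item[(3)] if $v\in W$, then $\widetilde v$ is flat;
\item[(4)] if $\gamma$ is slow, $f\in H^\infty(\mathbf D)$, $F(z)=g_\gamma(z)f(z_n)$ and $G(\lambda)=\gamma(\sqrt{1-|\lambda|^2})$, then $\widetilde F(\lambda)-G(\lambda)f(\lambda)\to0$ as $|\lambda|\to1$.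
\end{enumerate}
\end{proposition}

\begin{proof}
(1) The first formula for $Tu$ is a mean of $u$, so $|Tu|\le\|u\|_\infty$ everywhere. In the second formula, as $\lambda\to\lambda_0$ the weights $1_{\Delta(\lambda)}|\varphi_\lambda'|^2$ stay bounded and converge off the circle $\partial\Delta(\lambda_0)$, so $Tu$ is continuous by dominated convergence.

(2) For $\rho<1$ the mean value property in $z'$ gives $Ah_\rho(\lambda)=h(0,\rho\lambda)$. As $\rho\to1$ the right side tends to $h(0,\lambda)$ pointwise, and $Ah_\rho\to Ah$ in $L^1(\nu)$ because $h_\rho\to h$ in $L^2(\sigma)$. So $Ah=h(0,\cdot)$ a.e., and this holomorphic function is bounded by $\|h\|_\infty$. If $u$ is bounded and holomorphic, the mean value property of $u\circ\varphi_\lambda$ gives $Tu(\lambda)=u(\varphi_\lambda(0))=u(\lambda)$.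

(3) Let $V=\widetilde v$, $|\lambda|=|\lambda'|=1-\epsilon>0$, $|\lambda-\lambda'|\le M\epsilon$. Put $\xi=\lambda/|\lambda|$, $r^2=(M+3)\epsilon$, $Q=B((0,\xi),r)$ and $D=\{\mu\in\mathbf D:|\xi-\mu|<r^2\}$, so that $Q=\{z\in S:z_n\in D\}$ up to a null set. By \eqref{eq:delta}, $|\mu-\xi|<2\epsilon+\epsilon$ on $\Delta(\lambda)$ and $|\mu-\xi|<2\epsilon+M\epsilon+\epsilon$ on $\Delta(\lambda')$, so both discs lie in $D$. On $\Delta(\lambda)$, by \eqref{eq:mobius} and \eqref{eq:delta},
\[
|\varphi_\lambda'(\mu)|^2\,dm\le(1-|\mu|^2)^{-2}\,dm=\frac\pi{n-1}(1-|\mu|^2)^{-n}\,d\nu\le C_n\epsilon^{-n}\,d\nu ,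
\]
and the same holds for $\lambda'$. Since $V-v_Q=TA(v-v_Q)$, both $|V(\lambda)-v_Q|$ and $|V(\lambda')-v_Q|$ are at most
\[
C_n\epsilon^{-n}\int_DA|v-v_Q|\,d\nu=C_n\epsilon^{-n}\int_Q|v-v_Q|\,d\sigma\le C_n(M+3)^n\operatorname{MO}(v,Q),
\]
by \eqref{eq:slice} and \eqref{eq:vol}. As $Q$ is centered on $\Gamma$ and $v\in W$, this tends to $0$ as $\epsilon\to0$, uniformly in $\xi$.

(4) Here $AF=Gf$ and $Tf=f$, so
\[
|\widetilde F(\lambda)-G(\lambda)f(\lambda)|=\bigl|T\bigl((G-G(\lambda))f\bigr)(\lambda)\bigr|\le\sup|f|\,\sup_{\mu\in\Delta(\lambda)}|G(\mu)-G(\lambda)| .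
\]
By \eqref{eq:delta} and slowness with $\kappa=\sqrt3$, the right side tends to $0$ as $|\lambda|\to1$.
\end{proof}

\section{A bounded holomorphic function that switches sign}\label{sec:f}

Fix $0<s\le\frac12$ and integers $1\le k_1<k_2<\cdots$ with $k_{l+1}\ge(l+1)k_l$. In particular $k_i\ge2^{i-j}k_j$ for $i\ge j$, and $k_{l+1}/k_l\to\infty$.

We want $f(\lambda)\approx(-1)^j$, where $j$ is the first index for which $\lambda^{k_j}$ is not close to $1$. Such a function would be bounded for the same reason that $\sum_j(-1)^j1_{E_j}$ is bounded for disjoint sets $E_j$. We need a holomorphic substitute for the indicator of ``$w$ is not close to $1$''. Let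
\[
\beta(w)=\Bigl(\frac{1-w}2\Bigr)^s,\qquad\alpha(w)=1-\beta(w),\qquad w\in\overline{\mathbf D},
\]
with the principal branch and $\beta(1)=0$. Then $\beta$ vanishes at $1$, and $\beta(0)=2^{-s}$ is close to $1$ for small $s$. Since $(1-w)/2$ has modulus at most $1$ and nonnegative real part, $|\beta|\le1$, $|\beta(w)|\le|1-w|^s$, and $|\arg\beta|\le\vartheta:=\pi s/2<1$. The narrow sector is the point of this choice. If $\beta=\varrho e^{i\psi}$, then $\alpha=(1-\varrho)+\varrho(1-e^{i\psi})$, so $|\alpha|\le1-\varrho+\varrho\vartheta$, that is,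
\begin{equation}\label{eq:ab}
|\alpha|\le1,\qquad|\beta|\le(1-\vartheta)^{-1}(1-|\alpha|).
\end{equation}
(For $s=1$ no such inequality holds: at $w=e^{i\theta}$ one has $|\beta|=|\sin(\theta/2)|$ but $1-|\alpha|=1-|\cos(\theta/2)|$.) Put $\Pi_0=1$, $\Pi_j(\lambda)=\prod_{i\le j}\alpha(\lambda^{k_i})$, and
\begin{equation}\label{eq:f}
f(\lambda)=\sum_{j\ge1}(-1)^j\bigl(\Pi_{j-1}(\lambda)-\Pi_j(\lambda)\bigr)=\sum_{j\ge1}(-1)^j\,\Pi_{j-1}(\lambda)\,\beta(\lambda^{k_j}),\qquad\lambda\in\mathbf D .
\end{equation}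
The term $\Pi_{j-1}\beta(\lambda^{k_j})$ plays the role of the indicator of ``$j$ is the first index''.

\begin{lemma}\label{lem:f}
The function $f$ is holomorphic on $\mathbf D$ and $|f|\le(1-\pi s/2)^{-1}$. Let $x_s=1/(2^{1+s}-1)$, $0<\delta<1$ and $r_l=1-\delta/k_l$. There are numbers $\tau_l=\tau_l(\delta)\to0$ such that
\begin{equation}\label{eq:values}
\bigl|f(\lambda)-(-1)^{l+1}x_s\bigr|\le2\sum_{j\le l}|1-\lambda^{k_j}|^s+\tau_l\qquad(|\lambda|=r_l).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:ab} the moduli telescope: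
\[
\sum_j|\Pi_{j-1}|\,|\beta(\lambda^{k_j})|\le(1-\vartheta)^{-1}\sum_j\bigl(|\Pi_{j-1}|-|\Pi_j|\bigr)\le(1-\vartheta)^{-1}.
\]
So the partial sums of \eqref{eq:f} are holomorphic, bounded by $(1-\vartheta)^{-1}$, and pointwise convergent. By Vitali's theorem (a uniformly bounded, pointwise convergent sequence of holomorphic functions converges locally uniformly), $f$ is holomorphic with the same bound.

Split \eqref{eq:f} at $j=l$:
\[
f=\sum_{j\le l}(-1)^j\Pi_{j-1}\beta(\lambda^{k_j})+\Pi_lf_l,\qquad f_l(\lambda)=\sum_{i\ge1}(-1)^{l+i}\beta(\lambda^{k_{l+i}})\prod_{l<j<l+i}\alpha(\lambda^{k_j}).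
\]
For $|\lambda|=r_l$ and $j>l$ we have $|\lambda^{k_j}|\le(1-\delta/k_l)^{k_{l+1}}\le e^{-\delta(l+1)}$, so
\[
\epsilon_l:=\sup\{|\beta(\lambda^{k_j})-\beta(0)|:\ |\lambda|=r_l,\ j>l\}\to0 .
\]
Let $a=\alpha(0)=1-2^{-s}$ and $a_*=(1+a)/2<1$. If every $\lambda^{k_j}$ were $0$, then $f_l$ would equal $\sum_{i\ge1}(-1)^{l+i}\beta(0)a^{i-1}=(-1)^{l+1}\beta(0)/(1+a)$, and $\beta(0)/(1+a)=2^{-s}/(2-2^{-s})=x_s$. For $l$ so large that $a+\epsilon_l\le a_*$, the factors $\alpha(\lambda^{k_j})$, $j>l$, have modulus at most $a_*$ and differ from $a$ by at most $\epsilon_l$. Replacing first $\beta(\lambda^{k_{l+i}})$ by $\beta(0)$ and then the $i-1$ factors by $a$, one at a time, changes the $i$-th term of $f_l$ by at most $\epsilon_la_*^{i-1}+(i-1)\epsilon_la_*^{i-2}$. Summing over $i$ gives $|f_l-(-1)^{l+1}x_s|\le C_s\epsilon_l$. Now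
\[
f-(-1)^{l+1}x_s=\sum_{j\le l}(-1)^j\Pi_{j-1}\beta(\lambda^{k_j})+\Pi_l\bigl(f_l-(-1)^{l+1}x_s\bigr)+(\Pi_l-1)(-1)^{l+1}x_s ,
\]
with $|\Pi_j|\le1$, $x_s\le1$ and $|1-\Pi_l|\le\sum_{j\le l}|\Pi_{j-1}-\Pi_j|\le\sum_{j\le l}|\beta(\lambda^{k_j})|$. With $|\beta(w)|\le|1-w|^s$ this gives \eqref{eq:values} with $\tau_l=C_s\epsilon_l$ for large $l$. For the finitely many other $l$ take $\tau_l=\sup|f|+1$.
\end{proof}

\section{The walk and the test functionals}\label{sec:walk}

Keep $s$, $(k_l)$ and $f$. Fix $N\ge1$ and $0<\delta<1$, put $r_l=1-\delta/k_l$, and let $L$ be so large that $r_L\ge\frac12$ and $k_l/k_{l+1}\le\delta$ for all $l\ge L$. Define random points $Z_L=r_L$ and, for $L\le l<L+N$ (see Figure~\ref{fig:walk}):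
\begin{itemize}
\item given the earlier points, $Z_{l+1}^-$ has law $\omega^{r_{l+1}}_{Z_l}$ on the circle $|\lambda|=r_{l+1}$;
\item $Z_{l+1}=r_{l+1}\xi$, where $\xi$ is a $k_{l+1}$-th root of unity nearest to $Z^-_{l+1}/r_{l+1}$ (in case of a tie, the counterclockwise one).
\end{itemize}
Each $Z_l$ takes finitely many values, so every expectation below is a finite convex combination of point values or Poisson integrals. The jumps satisfy
\begin{equation}\label{eq:jump}
|Z_{l+1}-Z^-_{l+1}|\le\frac\pi{k_{l+1}}=\frac\pi\delta\,(1-r_{l+1}),\qquad\frac\pi{k_{l+1}}\le\frac{\pi\delta}{k_l}.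
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,3.3) -- (10,3.3) node[right] {$|\lambda|=1$};
\draw (0,2.5) -- (10,2.5) node[right] {$|\lambda|=r_{l+1}$};
\draw (0,0.4) -- (10,0.4) node[right] {$|\lambda|=r_l$};
\foreach \x in {0.5,2,3.5,5,6.5,8,9.5} \draw[fill=white] (\x,2.5) circle (2pt);
\fill (4,0.4) circle (2pt) node[below] {$Z_l$};
\fill (5.9,2.5) circle (2pt) node[above left] {$Z^-_{l+1}$};
\node[above right] at (6.5,2.5) {$Z_{l+1}$};
\draw[->,dashed] (4,0.4) .. controls (3.5,1.6) and (5.7,1.2) .. (5.88,2.4);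
\draw[->,thick] (5.9,2.5) -- (6.42,2.5);
\end{tikzpicture}
\caption{One step of the walk near the boundary of the disc, with circles drawn as lines and not to scale. The dashed arrow is the harmonic move from the circle $|\lambda|=r_l$ to the circle $|\lambda|=r_{l+1}$. The solid arrow is the jump to the nearest of the points $r_{l+1}\xi$ with $\xi^{k_{l+1}}=1$ (open dots).}
\label{fig:walk}
\end{figure}

To use \eqref{eq:values} at $Z_l$ we must show that $Z_l^{k_j}$ is close to $1$ for all $j\le l$ at once. The walk moves on the circles at depth $\delta/k_l$ rather than $1/k_l$ for this purpose: a move that starts at depth $\delta/k_i$ typically has length $\delta/k_i$ and so changes $\lambda^{k_j}$ by about $\delta k_j/k_i$, which is summable in $i\ge j$ with a small sum.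

\begin{lemma}\label{lem:stay}
For $L\le l<L+N$,
\[
\sum_{j\le l}\mathbf E\,\bigl|1-Z_l^{k_j}\bigr|^s\le C_s(N+1)\delta^s .
\]
\end{lemma}

\begin{proof}
\emph{One step.} Let $L\le i<L+N$, condition on $Z_i=\lambda$, and put $r=r_i$, $\rho=r_{i+1}$, $d=\rho-r\in(0,\delta/k_i]$. For $\mu=\rho e^{i\theta}\lambda/|\lambda|$ with $|\theta|\le\pi$ we have $|\mu-\lambda|^2=d^2+4\rho r\sin^2(\theta/2)$. Hence $|\mu-\lambda|\ge d$ and, as $\rho,r\ge\frac12$, also $|\mu-\lambda|\ge|\sin(\theta/2)|\ge|\theta|/\pi$. Use the first bound for $|\theta|\le d$, the second for $|\theta|>d$, and $\rho^2-r^2\le2d$ in \eqref{eq:poisson}: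
\[
\int|\mu-\lambda|^s\,d\omega^\rho_\lambda(\mu)=\frac1{2\pi}\int_{-\pi}^\pi(\rho^2-r^2)|\mu-\lambda|^{s-2}\,d\theta\le\frac d\pi\Bigl[2d\cdot d^{s-2}+2\pi^{2-s}\int_d^\infty\theta^{s-2}\,d\theta\Bigr]=C_sd^s .
\]
The last integral converges because $s<1$. With \eqref{eq:jump} and $(a+b)^s\le a^s+b^s$ we get $\mathbf E|Z_{i+1}-Z_i|^s\le C_s(\delta/k_i)^s$. Since $|\lambda^k-\mu^k|\le k|\lambda-\mu|$ on $\mathbf D$, for every $j$
\begin{equation}\label{eq:step}
\mathbf E\,\bigl|Z_{i+1}^{k_j}-Z_i^{k_j}\bigr|^s\le C_s(\delta k_j/k_i)^s .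
\end{equation}

\emph{Indices $L<j\le l$.} The jump at time $j$ gives $Z_j^{k_j}=r_j^{k_j}$, and $1-r_j^{k_j}\le k_j(1-r_j)=\delta$. Telescoping from $j$ to $l$ and using \eqref{eq:step} and $k_j/k_i\le2^{j-i}$,
\[
\mathbf E|1-Z_l^{k_j}|^s\le\delta^s+C_s\delta^s\sum_{i\ge j}2^{-s(i-j)}\le C_s\delta^s .
\]
There are fewer than $N$ such $j$.

\emph{Indices $j\le L$.} The starting point is real, so $1-Z_L^{k_j}=1-r_L^{k_j}\le\delta k_j/k_L$. Telescoping from $L$ to $l$,
\[
\mathbf E|1-Z_l^{k_j}|^s\le\delta^s2^{-s(L-j)}+C_s\delta^s\sum_{i\ge L}2^{-s(i-j)}\le C_s\delta^s2^{-s(L-j)},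
\]
and the sum over $j\le L$ is at most $C_s\delta^s$, independently of $L$.
\end{proof}

All points of the walk lie in $R_L=\{\lambda\in\mathbf D:|\lambda|\ge r_L\}$. For bounded Borel $u$ on $\mathbf D$ put
\begin{equation}\label{eq:Lambda}
\Lambda(u)=\sum_{l=L}^{L+N-1}\mathbf E\bigl[u(Z^-_{l+1})-u(Z_l)\bigr],\qquad|\Lambda(u)|\le2N\sup_{R_L}|u| .
\end{equation}
It remains to tie the scales $k_l$ to the drift of $\gamma$. Let $\gamma$ be slow and $p,q\in K_\gamma$. If $t_i\to0$ and $\gamma(t_i)\to p$, choose $k$ with $(k+1)^{-1/2}<t_i\le k^{-1/2}$; the ratio of $k^{-1/2}$ to $t_i$ lies in $[1,\sqrt2]$, so slowness gives $\gamma(k^{-1/2})-\gamma(t_i)\to0$. Thus $p$, and in the same way $q$, is a subsequential limit of $\gamma(k^{-1/2})$, and we can choose the $k_l$ inductively with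
\begin{equation}\label{eq:kl}
k_{l+1}\ge(l+1)k_l,\qquad\gamma(k_l^{-1/2})\to q\ \ (l\to\infty\text{ even}),\qquad\gamma(k_l^{-1/2})\to p\ \ (l\to\infty\text{ odd}).
\end{equation}

\begin{proposition}\label{prop:Lambda}
Assume \eqref{eq:kl} and let $G(\lambda)=\gamma(\sqrt{1-|\lambda|^2})$. Let $o(1)$ denote a quantity that tends to $0$ as $L\to\infty$ while $N$, $\delta$ and the functions are fixed.
\begin{enumerate}
\item[(1)] If $Y\in H^\infty(\mathbf D)$, then $\Lambda(Y)=0$.
\item[(2)] If $V$ is flat, then $|\Lambda(V)|\le2\sup|V|+o(1)$.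
\item[(3)] $|\Lambda(Gf)-N(q-p)x_s|\le C_s|q-p|N(N+1)\delta^s+o(1)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Given $Z_l$, the conditional mean of $Y(Z^-_{l+1})$ is $Y(Z_l)$.

(2) Regrouping \eqref{eq:Lambda},
\[
\Lambda(V)=\mathbf EV(Z^-_{L+N})-V(r_L)+\sum_{l=L+1}^{L+N-1}\mathbf E\bigl[V(Z^-_l)-V(Z_l)\bigr].
\]
By \eqref{eq:jump} and flatness with $M=\pi/\delta$ and $\epsilon=\delta/k_l$, each of the $N-1$ terms of the sum is $o(1)$.

(3) As $G$ is radial and $\mathbf Ef(Z^-_{l+1})=\mathbf Ef(Z_l)$,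
\[
\Lambda(Gf)=\sum_{l=L}^{L+N-1}\bigl(G(r_{l+1})-G(r_l)\bigr)\,\mathbf Ef(Z_l).
\]
Since $\delta/k_l\le1-r_l^2\le2\delta/k_l$, the ratio of $\sqrt{1-r_l^2}$ to $k_l^{-1/2}$ lies in $[\sqrt\delta,\sqrt2]$, and slowness gives $G(r_l)-\gamma(k_l^{-1/2})\to0$. By \eqref{eq:kl}, $G(r_{l+1})-G(r_l)$ tends to $q-p$ along odd $l$ and to $p-q$ along even $l$, that is, $G(r_{l+1})-G(r_l)=(-1)^{l+1}(q-p)+o(1)$. By Lemmas~\ref{lem:f} and~\ref{lem:stay}, $|\mathbf Ef(Z_l)-(-1)^{l+1}x_s|\le C_s(N+1)\delta^s+o(1)$. The signs match and $f$ is bounded, so each of the $N$ terms differs from $(q-p)x_s$ by at most $C_s|q-p|(N+1)\delta^s+o(1)$.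
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

That $g\in\mathrm{VMO}\cap L^\infty$ is Lemma~\ref{lem:vmo}.

\medskip
\noindent\textbf{(a)} Choose $(k_l)$ as in \eqref{eq:kl}, let $f$ be given by \eqref{eq:f}, and put $h(z)=f(z_n)$. By Lemma~\ref{lem:f}, $h\in H^\infty(S)$ and $\|h\|_\infty\le(1-\pi s/2)^{-1}$. Let $h_1\in H^\infty(S)$, $v\in W$ and $\varepsilon_0=\|gh-h_1-v\|_\infty$. By Proposition~\ref{prop:reduce}, $Y=\widetilde{h_1}\in H^\infty(\mathbf D)$, the function $V=\widetilde v$ is flat with $|V|\le\|v\|_\infty$, and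
\[
|\widetilde{gh}-Y-V|\le\varepsilon_0\quad\text{everywhere on }\mathbf D .
\]
Since $r_L\to1$, part (4) of that proposition and \eqref{eq:Lambda} give $|\Lambda(\widetilde{gh})-\Lambda(Gf)|=o(1)$. Apply $\Lambda$ and use \eqref{eq:Lambda} and Proposition~\ref{prop:Lambda}:
\[
2N\varepsilon_0\ \ge\ |\Lambda(\widetilde{gh}-Y-V)|\ \ge\ N|q-p|x_s-C_s|q-p|N(N+1)\delta^s-2\|v\|_\infty-o(1).
\]
The functions $f,h,h_1,v$ do not depend on $L,\delta,N$, and the limits are taken in a forced order. First let $L\to\infty$; this removes $o(1)$, whose rate may depend on $N$ and $\delta$. Then let $\delta\to0$, which removes the term quadratic in $N$. Finally divide by $2N$ and let $N\to\infty$, which removes $\|v\|_\infty/N$. The result is $\varepsilon_0\ge\frac12|p-q|x_s$. Since $H^\infty(S)+W$ is dense in $\mathcal E_W$ and $\mathcal E\subset\mathcal E_W$, (a) follows.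

\medskip
\noindent\textbf{(b)} \emph{Lower bound.} Choose $p,q\in K_\gamma$ with $|p-q|=\operatorname{diam}K_\gamma$. If $p=q$ there is nothing to prove. Otherwise the function $h$ of (a) is not zero, and since $\mathcal E_W$ is a linear space,
\[
\operatorname{dist}\bigl(gh/\|h\|_\infty,\mathcal E\bigr)\ge\operatorname{dist}\bigl(gh/\|h\|_\infty,\mathcal E_W\bigr)\ge\frac{|p-q|}2\cdot\frac{1-\pi s/2}{2^{1+s}-1}\ \to\ \frac{|p-q|}2\qquad(s\to0).
\]

\emph{Upper bound.} Let $c$ be the center of the smallest closed disc containing $K_\gamma$, and let $\varepsilon>0$. All limit values of $\gamma$ at $0$ lie in that disc, so there is $t_0\in(0,1)$ with $|\gamma(t)-c|\le\operatorname{rad}K_\gamma+\varepsilon$ for $t\le t_0$. Let $\chi:[0,1]\to[0,1]$ be continuous with $\chi=1$ on $[0,t_0/2]$ and $\chi=0$ on $[t_0,1]$, and put $\gamma_1=\chi c+(1-\chi)\gamma\in C[0,1]$. Then $g_1(z)=\gamma_1(|z'|)$ is continuous on $S$, and $|\gamma-\gamma_1|=\chi|\gamma-c|$ gives $\|g-g_1\|_\infty\le\operatorname{rad}K_\gamma+\varepsilon$.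 By Lemma~\ref{lem:cont}, $g_1h\in\mathcal E$ for $h\in H^\infty(S)$, so
\[
\operatorname{dist}(gh,\mathcal E_W)\le\operatorname{dist}(gh,\mathcal E)\le(\operatorname{rad}K_\gamma+\varepsilon)\|h\|_\infty .
\]
For real $\gamma$ the set $K_\gamma$ is contained in $[\liminf\gamma,\limsup\gamma]$ and contains both endpoints, so $\operatorname{rad}K_\gamma=\frac12\operatorname{diam}K_\gamma=\frac12(\limsup\gamma-\liminf\gamma)$.

\medskip
\noindent\textbf{(c)} If $\lim_{t\to0}\gamma(t)$ exists, then $\gamma$ extends continuously to $[0,1]$, so $g$ agrees a.e.\ with a function in $C(S)$, and $gH^\infty(S)\subset\mathcal E$ by Lemma~\ref{lem:cont}. Otherwise $K_\gamma$ has two distinct points and (a) gives $h$ with $gh\notin\mathcal E$. Finally, suppose $g=g^*$ a.e.\ with $g^*\in C(S)$. The set of $z\in S\setminus\Gamma$ with $g(z)\ne g^*(z)$ is open and null. By \eqref{eq:euclid} and \eqref{eq:vol} a nonempty open set contains a ball $B(\zeta,r)$ of positive measure, so this set is empty. Hence, for any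 unit vector $\eta\in\mathbf C^{n-1}$, $\gamma(t)=g^*(t\eta,\sqrt{1-t^2})\to g^*(0,1)$ as $t\to0$. \qed

\begin{remark}\label{rem:n}
The hypothesis $n\ge2$ enters through the variable $z'$. It makes $\Gamma$ a null set, it makes the factor $b^{2n-2}$ in Lemma~\ref{lem:vmo} small, and it lets functions on $S$ define functions on the whole open disc through the slices $z_n=\lambda$. For $n=1$ there is no variable $z'$ and $\Gamma=S$, so the functions $g_\gamma$ are not defined and the argument gives no information.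
\end{remark}

\begin{thebibliography}{1}

\bibitem{hankel}
\emph{Boundedness and compactness of Hankel operators on the sphere},
\texttt{http://www.math.vanderbilt.edu/\textasciitilde{}zheng/xia.pdf}

\end{thebibliography}
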